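# Powers and the $\ell_p$ numerical radius: the constants $K_{p,n}$ are unbounded

## 1. The theorem: growth of $K_{p,n}$ for every $p\in(1,\infty)\setminus\{2\}$

**Theorem 1.** For $p\in[1,\infty]$ let $\|\cdot\|_p$ be the $\ell_p$ norm on $\mathbb C^n$ and $q$ the conjugate exponent, $\frac1p+\frac1q=1$. For $A\in\mathbb C^{n\times n}$ put
$$W_p(A)=\{y^*Ax:\ \|x\|_p=\|y\|_q=1,\ y^*x=1\},\qquad r_p(A)=\max\{|z|:z\in W_p(A)\},$$
and for $n\ge2$ let $K_{p,n}\ge1$ be the smallest constant with
$$r_p(A^m)\le K_{p,n}\,r_p(A)^m\qquad\text{for all }A\in\mathbb C^{n\times n},\ m\ge1.$$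
Then $\sup_{n\ge2}\max_{p\in[1,\infty]}K_{p,n}=\infty$. More precisely, let $n\ge2$ and $p\in(1,\infty)$, and call an $n\times n$ circulant matrix *unimodular* if all its eigenvalues have modulus $1$.

1. $K_{p,n}\ge r_p(U)$ for every unimodular circulant $U\in\mathbb C^{n\times n}$.
2. $K_{p,n}\ge p^{-1/p}q^{-1/q}(n-1)^{\max(1/p,1/q)}n^{-1/2}\ge\frac14\,n^{|1/2-1/p|}$. Hence $\sup_n\max_pK_{p,n}=\infty$, and, for $p\in[1,\infty]$, $\sup_nK_{p,n}<\infty$ if and only if $p\in\{1,2,\infty\}$.
3. $\liminf_{p\to1^+}K_{p,n}\ge\sqrt n$. Together with Part 5, $\sqrt n\le\sup_pK_{p,n}\le e\,n$.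
4. For every $n\ge2$ and $p\in[1,\infty]$: $K_{p,n}=1$ if and only if $p\in\{1,2,\infty\}$. For $p\in(1,\infty)$ one has $K_{p,n}\ge\sqrt{1+d_p^2}$, where $d_p=\max\{|ab^{p-1}-a^{p-1}b|:\ a,b>0,\ a^p+b^p=1\}$, and $d_p>0$ for $p\ne2$.
5. $K_{p,n}\le e\,n$.

If the maximum over $p$ is not attained, read it as a supremum. Part 2 with one fixed $p$ shows that this does not affect the answer.

Here is what this says. For $p=2$ the number $r_2(A)=\max_{\|x\|_2=1}|x^*Ax|$ is the classical numerical radius, and the power inequality $r_2(A^m)\le r_2(A)^m$ says $K_{2,n}=1$. One may measure vectors in $\ell_p$ instead, replacing $x^*$ by the functional that norms $x$, and ask how badly the power inequality can fail. The question, stated as an open problem in http://www.math.uic.edu/~friedlan/bookmaDec14.pdf, is whether one constant serves all dimensions and all $p$. The theorem says no. For no single $p$ other than $1,2,\infty$ is there a constant that serves all dimensions. Part 1 is the engine.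 It says that $K_{p,n}$ is at least the largest numerical radius found in one large explicit family of matrices. Parts 2, 3 and 4 insert particular members of the family, and Part 5 is an upper bound by a different method.

A *circulant* is a matrix $C_{xy}=c(x-y)$ with indices in $\mathbb Z/n$. Equivalently $C=\sum_kc(k)P^k$, where $P$ is the cyclic shift, $(Pv)_k=v_{k-1}$. With $\omega_n=e^{2\pi i/n}$, the orthonormal vectors $f_j=n^{-1/2}(\omega_n^{-jk})_k$ satisfy $Pf_j=\omega_n^jf_j$. So all circulants are diagonalized by the same unitary Fourier matrix $\Phi$ with columns $f_j$. Conversely, every $\Phi\,\mathrm{diag}(\mu)\,\Phi^*$ is a polynomial in $P$, by interpolation at the $\omega_n^j$, and hence a circulant. Unimodular circulants are therefore parametrized by the torus $\mathbb T^n$ of their eigenvalues. They are unitary, so for $p=2$ nothing happens to them. For $p\neq2$ they can have large norm on $\ell_p$.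

A convention: until Part 5 is proved we allow $K_{p,n}=\infty$. The lower bounds make sense, and hold, in either case.

## 2. The duality map and the formula for $r_p$

Let $1<p<\infty$ and write $w(z)=|z|^{p-2}z$ for $z\ne0$, $w(0)=0$. We first make the pair $(x,y)$ in the definition explicit. If $\|x\|_p=\|y\|_q=1$ and $y^*x=1$, then
$$1=\sum_j\overline{y_j}x_j\le\sum_j|y_j||x_j|\le\sum_j\Big(\frac{|x_j|^p}p+\frac{|y_j|^q}q\Big)=1 .$$
So there is equality in every term. Hence $|y_j|^q=|x_j|^p$ and $\overline{y_j}x_j\ge0$, that is, $y_j=w(x_j)$. Conversely this $y$ is admissible, since $|w(x_j)|^q=|x_j|^{(p-1)q}=|x_j|^p$. Write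
$$[u,x]=\sum_ju_j\overline{w(x_j)},\qquad [x,x]=\|x\|_p^p,\qquad |[u,x]|\le\|u\|_p\|x\|_p^{p-1}.$$
Then
$$r_p(A)=\max_{\|x\|_p=1}|[Ax,x]| .\tag{1}$$
Since $w(\lambda z)=|\lambda|^{p-2}\lambda\,w(z)$, we have $[A\lambda x,\lambda x]=|\lambda|^p[Ax,x]$, so $|[Ag,g]|\le r_p(A)\|g\|_p^p$ for all $g$. Three facts follow.

First, $r_p(A)\le\|A\|_p$ (the operator norm), and $r_p$ is a seminorm, so
$$|r_p(A)-r_p(B)|\le\|A-B\|_p .\tag{2}$$

Second, there is duality, valid for all $p\in[1,\infty]$. From $\overline{y^*Ax}=x^*A^*y$ we get $W_q(A^*)=\overline{W_p(A)}$. So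
$$r_q(A^*)=r_p(A),\qquad K_{q,n}=K_{p,n}.\tag{3}$$

Third, $r_p(A\oplus0)=r_p(A)$. Indeed, for $x=(x',x'')$ of norm $1$ we have $|[Ax',x']|\le r_p(A)\|x'\|_p^p\le r_p(A)$, and vectors with $x''=0$ give the reverse inequality. Hence, for $n\ge2$,
$$K_{p,n}\ge K_{p,2}.\tag{4}$$

*Example.* Let $J=\begin{pmatrix}0&1\\0&0\end{pmatrix}$. Then $|[Jx,x]|=|x_2||x_1|^{p-1}$. With $s=|x_1|^p$ this is $s^{1/q}(1-s)^{1/p}$, which is maximal at $s=1/q$. So $r_p(J)=p^{-1/p}q^{-1/q}$, which is $\frac12$ for $p=2$, while $\|J\|_p=1$. The constant $p^{-1/p}q^{-1/q}$ in Part 2 comes from this computation.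

## 3. The exponents $p=\infty$, $1$, $2$, and where the $p=2$ argument ends

*The case $p=\infty$ (and $1$).* We show $r_\infty(A)=\|A\|_\infty$, the largest absolute row sum. Let row $i$ have the largest sum and let $y=e_i$, $x_i=1$. Choose a unimodular number $\epsilon$ with $a_{ii}=\epsilon|a_{ii}|$, and $|x_j|=1$ with $a_{ij}x_j=\epsilon|a_{ij}|$ for $j\ne i$. Then $\|x\|_\infty=\|y\|_1=1$, $y^*x=1$ and $|y^*Ax|=\sum_j|a_{ij}|$. The other inequality is Hölder's. A submultiplicative norm satisfies $\|A^m\|\le\|A\|^m$, so $K_{\infty,n}=1$, and $K_{1,n}=1$ by (3).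

*The case $p=2$.* Here is a short proof of the power inequality. Scale so that $r_2(A)\le1$ (if $r_2(A)=0$, apply what follows to $cA$ for all $c>0$). Let $\omega=e^{2\pi i/m}$ and start from the identities
$$\prod_{k=0}^{m-1}(1-\omega^kz)=1-z^m,\qquad \frac1m\sum_{j=0}^{m-1}\prod_{k\ne j}(1-\omega^kz)=1 .$$
The second holds because its left side has degree at most $m-1$ in $z$ and equals $\frac1m\prod_{k\ne i}(1-\omega^{k-i})=1$ at each of the $m$ points $z=\omega^{-i}$. Put $y_j=\prod_{k\ne j}(I-\omega^kA)x$. Then $x=\frac1m\sum_jy_j$ and $(I-\omega^jA)y_j=(I-A^m)x$, so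
$$[(I-A^m)x,x]=\frac1m\sum_j[(I-A^m)x,y_j]=\frac1m\sum_j[(I-\omega^jA)y_j,y_j].$$
The right side has real part $\ge0$, since $r_2(A)\le1$. Replace $A$ by $e^{i\theta}A$ for all $\theta$ to get $|[A^mx,x]|\le\|x\|_2^2$. So $K_{2,n}=1$.

The natural first attempt is to run this for other $p$. Everything survives except the first equality, which needs $w(x)=\frac1m\sum_jw(y_j)$ when $x=\frac1m\sum_jy_j$. For $p\ne2$ the map $w$ is not additive. Already in one coordinate, $1$ is the average of $0$ and $2$, but $w(1)=1$ while $\frac12(w(0)+w(2))=2^{p-2}$. The next section shows that this is not a defect of the argument.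

## 4. Two-by-two rotations: large numerical radius, and what a counterexample needs

Let $P=\begin{pmatrix}0&1\\1&0\end{pmatrix}$ and
$$U_t=\cos t\,I+i\sin t\,P .$$
This is a circulant with eigenvalues $e^{\pm it}$, and $U_t^m=U_{mt}$. For $x=(ae^{i\varphi},be^{i(\varphi+\chi)})$ with $a,b>0$, $a^p+b^p=1$, we have $[Px,x]=a^{p-1}b\,e^{i\chi}+ab^{p-1}e^{-i\chi}$. Hence
$$[U_tx,x]=\cos t-(a^{p-1}b-ab^{p-1})\sin t\sin\chi+i\,(a^{p-1}b+ab^{p-1})\sin t\cos\chi .$$
With $\chi=-\pi/2$, that is, $x=(a,-ib)$ up to a phase,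
$$[U_tx,x]=\cos t+(a^{p-1}b-ab^{p-1})\sin t .\tag{5}$$
Exchanging $a$ and $b$ changes the sign of the bracket, so $r_p(U_t)\ge\cos t+d_p|\sin t|$. A suitable $t$ gives
$$\max_tr_p(U_t)\ge\sqrt{1+d_p^2} .\tag{6}$$

The number $d_p$ is a maximum because $ab^{p-1}-a^{p-1}b\to0$ as $a\to0$ or $b\to0$ (recall $p>1$), so the function extends continuously by $0$ to the closed arc. If its maximum modulus is positive, it is attained at interior points. If the function vanishes identically, every interior point attains the maximum. Since $a^{p-1}b-ab^{p-1}=ab(a^{p-2}-b^{p-2})$ is nonzero for $a\ne b$, $p\ne2$, we have $d_p>0$ for $p\ne2$.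

*Example.* For $p=4$ write $a^2=\cos\varphi$, $b^2=\sin\varphi$ and $c=\cos\varphi\sin\varphi\in(0,\frac12]$. Then $(ab|a^2-b^2|)^2=c(1-2c)$, with maximum $\frac18$ at $c=\frac14$. So $d_4=1/\sqrt8$ and $\sqrt{1+d_4^2}=\frac3{2\sqrt2}>1$.

So some $U_t$ have numerical radius above $1$, while $U_{\pi/2}=iP$ is an $\ell_p$ isometry with $r_p=1$. If we had an angle $t_0$ with $t_0/\pi$ irrational and $r_p(U_{t_0})\le1$, the multiples $mt_0$ would be dense mod $2\pi$ and (2) would give $K_{p,2}\ge\sqrt{1+d_p^2}$.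

How can one produce $t_0$? The obvious source of matrices with $r_p\le1$ is the set of contractions of $\ell_p$, and this fails at once. Powers of a contraction are contractions, so $r_p(A^m)\le1$ forever. In our family with $1<p<2$, $\|U_te_1\|_p^p=|\cos t|^p+|\sin t|^p>1$ unless $t\in\frac\pi2\mathbb Z$, so the only contractions are $\pm I,\pm iP$. We need $A$ with $r_p(A)\le1<\|A\|_p$, and enough such $A$ to move the eigenvalues freely. The next section shows that small Möbius transforms of contractions have $r_p\le1$.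

## 5. Möbius transforms of contractions, reduced to an inequality in one complex variable

**Proposition 2.** Let $1<p\le2$, $0<\rho\le p-1$, $\rho<1$, and let $S\in\mathbb C^{n\times n}$ satisfy $\|Sx\|_p\le\|x\|_p$ for all $x$. Then $A=(S+\rho I)(I+\rho S)^{-1}$ satisfies $r_p(A)\le1$.

The inverse exists because $\|\rho S\|_p\le\rho<1$. To state the inequality behind the proposition, let $F(z)=|z|^p/p$ and, for $s,h\in\mathbb C$,
$$D_s(h)=F(s+h)-F(s)-\mathrm{Re}\,\big(h\,\overline{w(s)}\big).$$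
The real derivative of $F$ at $s$ in direction $h$ is $\mathrm{Re}(h\overline{w(s)})$. So $D_s(h)\ge0$ is the amount by which the convex function $F$ lies above its tangent plane at $s$. *Example:* for $p=2$, $D_s(h)=|h|^2/2$ for all $s$.

**Lemma 3.** Let $1<p\le2$ and $\delta=p-1\in(0,1]$. If $|\tau|\le\delta$, then $D_s(\tau h)\le D_s(h)$ for all $s,h\in\mathbb C$.

For $p=2$ this is obvious, even for $|\tau|\le1$. For $p<2$ some smallness is forced, since $\tau$ may rotate $h$. With $s=1$ and $h=t>0$ small, $D_1(t)=\frac{p-1}2t^2+O(t^3)$, while $D_1(i\rho t)=\frac1p[(1+\rho^2t^2)^{p/2}-1]=\frac{\rho^2}2t^2+O(t^4)$. So the conclusion fails for $\tau=i\rho$ if $\rho^2>p-1$. Lemma 3 is proved in Section 6.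

*Proof of Proposition 2, given Lemma 3.*

**Step 1: restate the goal.** By homogeneity, $r_p(A)\le1$ means $|[Ag,g]|\le\|g\|_p^p$ for all $g$. Equivalently,
$$\mathrm{Re}\,[(I-\omega A)g,g]\ge0\qquad\text{for all }g\in\mathbb C^n,\ |\omega|=1.\tag{7}$$

**Step 2: write $I-\omega A$ in terms of $S$.** Put $a(z)=\frac{z+\rho}{1+\rho z}$. If $|z|=1$ then $|z+\rho|=|\bar z+\rho|=|1+\rho z|$, so $a$ maps the unit circle to itself. It is bijective there, since its inverse $z\mapsto\frac{z-\rho}{1-\rho z}$ has the same form and also preserves the circle. Fix $|\omega|=1$ and let $|\zeta|=1$ be such that $a(\zeta)=\bar\omega$, i.e. $\omega=\frac{1+\rho\zeta}{\zeta+\rho}$. Since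
$$(\zeta+\rho)(1+\rho z)-(z+\rho)(1+\rho\zeta)=(1-\rho^2)(\zeta-z),$$
division by $\zeta+\rho=\zeta(1+\rho\bar\zeta)$ gives
$$(1+\rho z)-\omega(z+\rho)=\frac{1-\rho^2}{1+\rho\bar\zeta}\,(1-\bar\zeta z).$$
This is a polynomial identity in $z$, so we may insert $S$ and multiply by $(I+\rho S)^{-1}$:
$$I-\omega A=\frac{1-\rho^2}{1+\rho\bar\zeta}\,(I-\bar\zeta S)(I+\rho S)^{-1}.$$

**Step 3: see the obstacle.** Put $h=(I+\rho S)^{-1}g$. Up to a scalar, (7) concerns $[(I-\bar\zeta S)h,\,g]$. If $g$ were $h$, convexity would finish. The tangent inequality $F(u)-F(v)\ge\mathrm{Re}((u-v)\overline{w(v)})$, with $v=h_j$, $u=(\bar\zeta Sh)_j$, summed over $j$, gives $\mathrm{Re}[(I-\bar\zeta S)h,h]\ge\frac1p(\|h\|_p^p-\|Sh\|_p^p)\ge0$. But the second slot contains $g=h+\rho Sh$, and $w$ is not additive. So we need the tangent inequality with the tangent plane taken at a point other than $v$. It will turn out that this point is near $v$ when $\rho$ is small, and that Lemma 3 controls the error.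

**Step 4: change coordinates so that Lemma 3 applies.** Let $\tau=-\rho\zeta$, so $|\tau|=\rho\le p-1$ and $1+\rho\bar\zeta=1-\bar\tau$. Fix $j$, and let $v=h_j$, $u=(\bar\zeta Sh)_j$. Then $g_j=v+\rho\zeta u=v-\tau u$ and
$$[(I-\omega A)g]_j=\frac{1-\rho^2}{1-\bar\tau}\,(v-u),$$
where $[\,\cdot\,]_j$ denotes the $j$-th coordinate. Put
$$s=\frac{v-\tau u}{1-\tau},\qquad k=\frac{u-v}{1-\tau}.$$
Then $g_j=(1-\tau)s$, and directly $s+k=u$, $s+\tau k=v$. Since $\overline{w(g_j)}=|1-\tau|^{p-2}(1-\bar\tau)\overline{w(s)}$, the factors $1-\bar\tau$ cancel and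
$$\mathrm{Re}\,\big([(I-\omega A)g]_j\,\overline{w(g_j)}\big)=-(1-\rho^2)|1-\tau|^{p-2}\,\mathrm{Re}\big((u-v)\overline{w(s)}\big).\tag{8}$$

**Step 5: apply Lemma 3.** Since $k-\tau k=u-v$,
$$0\le D_s(k)-D_s(\tau k)=F(u)-F(v)-\mathrm{Re}\big((u-v)\overline{w(s)}\big).$$
So $-\mathrm{Re}((u-v)\overline{w(s)})\ge F(v)-F(u)$. This is the tangent inequality at the shifted point $s$.

**Step 6: sum over coordinates.** The factor in (8) does not depend on $j$, so
$$\|g\|_p^p-\mathrm{Re}\,\omega[Ag,g]\ \ge\ (1-\rho^2)|1-\tau|^{p-2}\,\tfrac1p\big(\|h\|_p^p-\|Sh\|_p^p\big)\ \ge\ 0 .$$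
This is (7). $\square$

*Example: $n=2$, $S=iP$.* Since $P^2=I$, $(I+i\rho P)^{-1}=(I-i\rho P)/(1+\rho^2)$ and
$$A=\frac{(\rho I+iP)(I-i\rho P)}{1+\rho^2}=\frac{2\rho\,I+i(1-\rho^2)P}{1+\rho^2}=U_t,\qquad \cos t=\frac{2\rho}{1+\rho^2},\quad \tan\frac t2=\frac{1-\rho}{1+\rho}.$$
So, for $1<p<2$, Proposition 2 gives rotations $U_t$ with $r_p(U_t)\le1$ and $\|U_t\|_p>1$, filling an interval of angles. In particular some have $t/\pi$ irrational, which is what Section 4 asked for. The example also shows that a restriction on $\rho$ is needed. By (5), $r_p(U_t)\ge\cos t+d_p\sin t$, which exceeds $1$ when $d_p>\tan\frac t2=\frac{1-\rho}{1+\rho}$, that is, for $\rho$ close to $1$.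

## 6. The inequality $D_s(\tau h)\le D_s(h)$

*Proof of Lemma 3.*

**Step 1: reduce to $s=1$ and fixed modulus.** If $s=0$, then $D_0(h)=|h|^p/p$ and the claim is clear. If $s\ne0$, then $h\bar s=|s|^2\,h/s$ gives $D_s(h)=|s|^pD_1(h/s)$ and $D_s(\tau h)=|s|^pD_1(\tau h/s)$, so we may take $s=1$. The case $h=0$ is trivial. For $|h|=t>0$ and $\mathrm{Re}\,h=tc$, $c\in[-1,1]$,
$$pD_1(h)=G_t(c):=(1+2tc+t^2)^{p/2}-1-ptc .$$
As $p/2\le1$, $G_t$ is concave in $c$. The plan is to bound $D_1$ below by a function $m(t)$ and above by a nondecreasing function $M(t)$ of the modulus alone, and then to show $M(\delta t)\le m(t)$.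

**Step 2: the lower bound.** A concave function on $[-1,1]$ has its minimum at an endpoint. The smaller endpoint value is $G_t(1)$. Indeed $G_t(1)\le G_t(-1)$ means
$$(1+t)^p-|1-t|^p\le2pt .$$
There is equality at $t=0$. For $t<1$ the left side has derivative $p[(1+t)^\delta+(1-t)^\delta]\le2p$, by concavity of $x\mapsto x^\delta$. For $t>1$ it has derivative $p[(1+t)^\delta-(t-1)^\delta]\le p\,2^\delta\le2p$, by subadditivity of $x\mapsto x^\delta$. So
$$D_1(h)\ge m(t):=\tfrac1p\big[(1+t)^p-1-pt\big].$$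

**Step 3: the upper bound.** From $(1+X)^{p/2}\le1+\frac p2X$ for $X\ge-1$, with $X=2tc+t^2$, we get $G_t(c)\le\frac p2t^2$, so $D_1(h)\le t^2/2$. For $t\ge2$ we do better. There $1+2tc+t^2\ge(t-1)^2\ge1$, so $G_t'(c)=pt\,[(1+2tc+t^2)^{p/2-1}-1]\le0$ and the maximum is at $c=-1$. Hence $D_1(h)\le M(t)$ with
$$M(t)=\frac{t^2}2\quad(0\le t\le2),\qquad M(t)=\tfrac1p\big[(t-1)^p-1+pt\big]\quad(t\ge2).$$
Both formulas give $2$ at $t=2$, so $M$ is continuous. It is nondecreasing, since for $t>2$ its derivative is $(t-1)^\delta+1>0$. As $|\tau h|\le\delta t$, we have $D_1(\tau h)\le M(\delta t)$. It remains to show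
$$M(\delta t)\le m(t)\qquad(t>0).\tag{9}$$

**Step 4: (9) for $\delta t\le2$.** Here $M(\delta t)=\delta^2t^2/2$. Since $m(0)=m'(0)=0$ and $m''(x)=\delta(1+x)^{\delta-1}$, Taylor's formula gives
$$m(t)=\delta\int_0^t(t-x)(1+x)^{\delta-1}\,dx .$$
The function $2(t-x)/t^2$ is a probability density on $[0,t]$ with mean $\frac2{t^2}\big(\frac{t^3}2-\frac{t^3}3\big)=\frac t3$, and $(1+x)^{\delta-1}$ is convex. By Jensen's inequality, and then $t\le2/\delta$ with $\delta-1\le0$,
$$m(t)\ge\frac{\delta t^2}2\Big(1+\frac t3\Big)^{\delta-1}\ge\frac{\delta t^2}2\Big(1+\frac2{3\delta}\Big)^{-(1-\delta)} .$$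
By weighted AM–GM with weights $1-\delta$ and $\delta$,
$$\Big(1+\frac2{3\delta}\Big)^{1-\delta}\cdot1^{\delta}\le(1-\delta)\Big(1+\frac2{3\delta}\Big)+\delta=\frac{\delta+2}{3\delta}\le\frac1\delta .$$
So $m(t)\ge\delta^2t^2/2=M(\delta t)$.

**Step 5: (9) for $\delta t\ge2$, reduced to one variable.** At $t=2/\delta$ the claim holds by Step 4, so it suffices to compare derivatives: $m'(t)\ge\frac d{dt}M(\delta t)$ for $t\ge2/\delta$. This reads $(1+t)^\delta-1\ge\delta[(\delta t-1)^\delta+1]$, that is, with $y=\delta t-1\ge1$,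
$$\Big(\frac{1+\delta+y}\delta\Big)^\delta\ge1+\delta+\delta y^\delta .\tag{10}$$
We remove the power of $y$ on the right. Concavity of $x\mapsto x^\delta$ at the points $1,y$ with weights $\frac{1+\delta}{1+2\delta},\frac\delta{1+2\delta}$ gives
$$1+\delta+\delta y^\delta\le(1+2\delta)\Big(\frac{1+\delta+\delta y}{1+2\delta}\Big)^\delta=(1+2\delta)^{1-\delta}(1+\delta+\delta y)^\delta .$$
So (10) follows from
$$(1+2\delta)^{1-\delta}\le\Big(\frac{1+\delta+y}{\delta(1+\delta+\delta y)}\Big)^\delta .$$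
The right side is nondecreasing in $y$, because the derivative of $\frac{1+\delta+y}{1+\delta+\delta y}$ has numerator $(1+\delta+\delta y)-\delta(1+\delta+y)=1-\delta^2\ge0$. So only $y=1$ matters. There the inequality is $(1+2\delta)^{1-\delta}\le\big(\frac{2+\delta}{\delta(1+2\delta)}\big)^\delta$, which is equivalent to $1+2\delta\le(1+\frac2\delta)^\delta$.

**Step 6: the one-variable inequality.** Let $f(\delta)=\delta\ln(1+\frac2\delta)-\ln(1+2\delta)$ on $(0,1]$. Then $f(0^+)=0$ and $f(1)=\ln3-\ln3=0$. The first term has derivative $\ln(1+\frac2\delta)-\frac2{\delta+2}$ and second derivative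
$$-\frac2{\delta(\delta+2)}+\frac2{(\delta+2)^2}=-\frac4{\delta(\delta+2)^2},\qquad\text{so}\qquad f''(\delta)=-\frac4{\delta(\delta+2)^2}+\frac4{(1+2\delta)^2}.$$
This is $\le0$, because $\delta(\delta+2)^2\le(1+2\delta)^2$ expands to $\delta^3+4\delta^2+4\delta\le1+4\delta+4\delta^2$, i.e. $\delta^3\le1$. So $f$ is concave with boundary values $0$, hence $f\ge0$. This proves (10), then (9), then the lemma. $\square$

## 7. Part 1: powers that approximate every unimodular circulant

We use the following textbook fact.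

**Kronecker's theorem.** If $\lambda_0,\dots,\lambda_{n-1}\in\mathbb T$ and $\prod_j\lambda_j^{\kappa_j}\ne1$ for every $0\ne\kappa\in\mathbb Z^n$, then $\{(\lambda_0^m,\dots,\lambda_{n-1}^m):m\ge1\}$ is dense in $\mathbb T^n$.

(With $\lambda_j=e^{2\pi i\theta_j}$ the hypothesis says that $1,\theta_0,\dots,\theta_{n-1}$ are linearly independent over $\mathbb Q$.)

*Proof of Part 1.*

**Step 1: reduce to $1<p<2$.** For $p=2$, $r_2(U)\le\|U\|_2=1\le K_{2,n}$. If $p>2$, then $q<2$ and $U^*$ is again a unimodular circulant. So the case $q$ and (3) give $K_{p,n}=K_{q,n}\ge r_q(U^*)=r_p(U)$.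

**Step 2: a one-parameter family with $r_p\le1$.** Fix $\rho\in(0,p-1)$. For $|z|=1$, $zP$ is an isometry of $\ell_p$, so by Proposition 2
$$A_z=(zP+\rho I)(I+\rho zP)^{-1}\qquad\text{satisfies}\qquad r_p(A_z)\le1 .$$
It is a circulant with eigenvalues
$$\lambda_j(z)=\frac{z\omega_n^j+\rho}{1+\rho z\omega_n^j},\qquad 0\le j<n,$$
all of modulus $1$.

**Step 3: for most $z$ the eigenvalues are multiplicatively independent.** Let $0\ne\kappa\in\mathbb Z^n$ and consider the rational function $\prod_j\lambda_j(z)^{\kappa_j}$ on $\mathbb C$. The numerator of $\lambda_j$ vanishes at $z_j=-\rho\omega_n^{-j}$, inside the unit disk, and its denominator vanishes only at $-\rho^{-1}\omega_n^{-j}$, outside the closed disk. The points $z_0,\dots,z_{n-1}$ are distinct because $\rho>0$. So the product has order exactly $\kappa_j$ (a zero, a pole, or neither) at $z_j$. As some $\kappa_j\ne0$, it is not constant, so it equals $1$ at only finitely many $z$. There are countably many $\kappa$, so outside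 a countable set of $z\in\mathbb T$ no relation $\prod_j\lambda_j(z)^{\kappa_j}=1$ with $\kappa\ne0$ holds. Fix such a $z$.

This is where $\rho>0$ is used. For $\rho=0$ the eigenvalues are $z\omega_n^j$, whose ratios are roots of unity.

**Step 4: approximate $U$.** Let $U=\Phi\,\mathrm{diag}(\mu)\,\Phi^*$ with $\mu\in\mathbb T^n$. By Kronecker's theorem there are $m_i\ge1$ with $\lambda_j(z)^{m_i}\to\mu_j$ for all $j$. Since $A_z$ is diagonalized by the same $\Phi$, $A_z^{m_i}\to U$. By (2),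
$$K_{p,n}\ge K_{p,n}\,r_p(A_z)^{m_i}\ge r_p(A_z^{m_i})\to r_p(U). \qquad\square$$

## 8. Part 2: flat circulants

We want a unimodular circulant with large $r_p$. A unitary matrix whose entries all have the same modulus $n^{-1/2}$ has columns of $\ell_p$ norm $n^{1/p-1/2}$, which is large for $p<2$.

**Step 1: a flat unimodular circulant.** For $x\in\mathbb Z$ let
$$\mathsf k(x)=n^{-1/2}e^{\pi ix^2/n}\ \ (n\text{ even}),\qquad \mathsf k(x)=n^{-1/2}e^{\pi ix(x+1)/n}\ \ (n\text{ odd}).$$
Replacing $x$ by $x+n$ multiplies $\mathsf k(x)$ by $e^{\pi i(2x+n)}=1$ for $n$ even and by $e^{\pi i(2x+n+1)}=1$ for $n$ odd, so $\mathsf k$ is $n$-periodic. Further, $\mathsf k(x+h)\overline{\mathsf k(x)}=\frac1n\epsilon_he^{2\pi ixh/n}$ with $\epsilon_h=e^{\pi ih^2/n}$ or $e^{\pi i(h^2+h)/n}$, of modulus $1$. Summing over $x$ mod $n$ gives $0$ if $h\not\equiv0$, and the sum is $1$ if $h\equiv0$. So for $U_{xy}=\mathsf k(x-y)$,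
$$(UU^*)_{xy}=\sum_z\mathsf k(x-z)\overline{\mathsf k(y-z)}=\sum_{u}\mathsf k(u+x-y)\overline{\mathsf k(u)}$$
is $1$ if $x=y$ and $0$ otherwise. Thus $U$ is a unitary circulant, hence unimodular, and all its entries have modulus $n^{-1/2}$. For $n=2$ it is $\frac1{\sqrt2}\begin{pmatrix}1&i\\i&1\end{pmatrix}=U_{\pi/4}$.

**Step 2: a column bounds the numerical radius from below.** Large columns make $\|U\|_p$ large, but we need $r_p$.

**Lemma 4.** For $B\in\mathbb C^{n\times n}$, $1<p<\infty$ and each index $l$,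
$$r_p(B)\ge p^{-1/p}q^{-1/q}\Big(\sum_{j\ne l}|B_{jl}|^p\Big)^{1/p}.$$

*Proof.* Let $b=(B_{jl})_{j\ne l}$. We may assume $b\ne0$. Let $y=b/\|b\|_p$, with $y_l=0$. Put $\alpha=p^{-1/p}$, $\beta=q^{-1/p}$ and $x=\alpha e^{i\theta}e_l+\beta y$. Then $\|x\|_p^p=\frac1p+\frac1q=1$. We have $(Bx)_j=\alpha e^{i\theta}B_{jl}+\beta(By)_j$, $\overline{w(x_l)}=\alpha^{p-1}e^{-i\theta}$, and $\overline{w(x_j)}=\beta^{p-1}\overline{w(y_j)}$ for $j\ne l$. So $[Bx,x]=c_0+c_1e^{i\theta}+c_{-1}e^{-i\theta}$, where the $e^{i\theta}$ term comes only from $j\ne l$: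
$$c_1=\alpha\beta^{p-1}\sum_{j\ne l}B_{jl}\overline{w(y_j)}=\alpha\beta^{p-1}\|b\|_p=p^{-1/p}q^{-1/q}\|b\|_p .$$
Here $\sum_jb_j\overline{w(b_j)}=\|b\|_p^p$ and $(p-1)/p=1/q$ were used. Since $c_1$ is a Fourier coefficient of $\theta\mapsto[Bx,x]$, the maximum modulus over $\theta$ is at least $|c_1|$. $\square$

For $B=J$ of Section 2 and $l=2$, this is an equality.

**Step 3: insert $U$ in Part 1.** For $1<p\le2$, Part 1 and Lemma 4 give
$$K_{p,n}\ge r_p(U)\ge p^{-1/p}q^{-1/q}\big((n-1)n^{-p/2}\big)^{1/p}=p^{-1/p}q^{-1/q}(n-1)^{1/p}n^{-1/2},$$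
and $\frac1p\ge\frac1q$. For $p>2$ use $K_{p,n}=K_{q,n}$, since the asserted bound is symmetric in $p$ and $q$.

**Step 4: simplify.** The quantity $\frac1p\ln p+\frac1q\ln q$ is the entropy of the two-point distribution $(\frac1p,\frac1q)$, so it is at most $\ln2$, and $p^{-1/p}q^{-1/q}\ge\frac12$. With $\mu=\max(\frac1p,\frac1q)\le1$ we have $(n-1)^\mu\ge(n/2)^\mu\ge\frac12n^\mu$. Since $\mu-\frac12=|\frac12-\frac1p|$,
$$K_{p,n}\ge\tfrac14\,n^{|1/2-1/p|}.$$
This tends to $\infty$ with $n$ for every $p\in(1,\infty)\setminus\{2\}$, while $K_{p,n}=1$ for $p\in\{1,2,\infty\}$ by Section 3. In particular $\sup_{n\ge2}\max_pK_{p,n}=\infty$. $\square$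

## 9. Part 3: the limit $p\to1^+$ and the bound $\sqrt n$

The bound of Part 2 has a constant in front, and the factor $n-1$ omits one entry of the column. Near $p=1$ a better test vector collects the whole column, diagonal entry included.

*Proof of Part 3.* Let $U$ be the flat circulant, $l$ an index and $\delta=p-1\in(0,1)$. Put
$$x=\alpha e_l+\beta y,\quad \alpha^p=1-\delta,\quad\beta^p=\delta,\qquad y_l=0,\quad y_j=(n-1)^{-1/p}\eta_j\ (j\ne l),$$
where $|\eta_j|=1$ is chosen, independently of $p$, so that $U_{jl}\overline{\eta_j}=|U_{jl}|\,U_{ll}/|U_{ll}|$. Then $\|y\|_p=\|x\|_p=1$ and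
$$[Ux,x]=\alpha^pU_{ll}+\alpha\beta^{p-1}\sum_{j\ne l}U_{jl}\overline{w(y_j)}+\alpha^{p-1}\beta\,(Uy)_l+\beta^p\sum_{j\ne l}(Uy)_j\overline{w(y_j)} .$$
Let $p\to1^+$. Then $\alpha\to1$ and $\beta\to0$. However, $\beta^{p-1}=\delta^{\delta/(1+\delta)}\to1$: the part of $x$ off $e_l$ becomes negligible, but its image under $w$ does not. Also $w(y_j)=(n-1)^{-(p-1)/p}\eta_j\to\eta_j$, and the entries of $y$ and $Uy$ stay bounded. So
$$[Ux,x]\to U_{ll}+\sum_{j\ne l}U_{jl}\overline{\eta_j}=\frac{U_{ll}}{|U_{ll}|}\sum_j|U_{jl}|,$$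
which has modulus $n\cdot n^{-1/2}=\sqrt n$. Hence $\liminf_{p\to1^+}r_p(U)\ge\sqrt n$, and Part 1 gives $\liminf_{p\to1^+}K_{p,n}\ge\sqrt n$. So $\sup_pK_{p,n}\ge\sqrt n$. The upper bound $e\,n$ is Part 5, together with $K_{1,n}=K_{\infty,n}=1$. $\square$

Note that $K_{1,n}=1$. So for each fixed $n\ge2$ the function $p\mapsto K_{p,n}$ is not continuous at $p=1$.

## 10. Part 4: $K_{p,n}=1$ only for $p\in\{1,2,\infty\}$

*Proof of Part 4.* Let $p\in(1,\infty)$. Each $U_t$ of Section 4 is a unimodular circulant of size $2$. So Part 1 with $n=2$ and (6) give $K_{p,2}\ge\sqrt{1+d_p^2}$, and by (4), $K_{p,n}\ge K_{p,2}\ge\sqrt{1+d_p^2}$ for all $n\ge2$. Section 4 showed that $d_p$ is attained and that $d_p>0$ for $p\ne2$. So $K_{p,n}>1$ for $p\in(1,\infty)\setminus\{2\}$. For $p\in\{1,2,\infty\}$, $K_{p,n}=1$ by Section 3. $\square$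

## 11. Part 5: the resolvent and the bound $K_{p,n}\le e\,n$

Let $p\in(1,\infty)$.

**Step 1: normalize.** If $r_p(A)=0$, then $A_{ll}=[Ae_l,e_l]=0$ for all $l$, and Lemma 4 shows that the off-diagonal entries vanish as well. So $A=0$ and there is nothing to prove. Otherwise scale so that $r_p(A)=1$.

**Step 2: a resolvent bound.** For $|z|>1$ and $\|x\|_p=1$, Hölder's inequality gives
$$\|(zI-A)x\|_p\ge|[(zI-A)x,x]|=|z-[Ax,x]|\ge|z|-1 .$$
So $zI-A$ is invertible and
$$\|(zI-A)^{-1}\|_p\le\frac1{|z|-1}\qquad(|z|>1).\tag{11}$$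

**Step 3: the direct estimate and its defect.** Fix $\|x\|_p=\|y\|_q=1$ and $R(z)=y^*(zI-A)^{-1}x$, which has no poles in $|z|>1$. On the circle $|z|=1+\frac1{m+1}$ we have $|R|\le m+1$ by (11), and
$$y^*A^mx=\frac1{2\pi i}\oint z^mR(z)\,dz .$$
(Expand the resolvent in a Neumann series on a large circle, and shrink the circle.) Estimating the integrand by its maximum gives $|y^*A^mx|\le(1+\frac1{m+1})^{m+1}(m+1)\le e(m+1)$. This grows with $m$, so it says nothing about $K_{p,n}$. What has not been used is that $R$ is a rational function of low degree. By Cramer's rule, numerator and denominator have degree at most $n$. Spijker's lemma (M. N. Spijker, *BIT* 31 (1991) 551–555) exploits this. We include a proof.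

**Lemma 5 (Spijker's lemma).** Let $R=Q_1/Q_2$ with polynomials $Q_1,Q_2$ of degree at most $n$ and no poles on a circle $C$ centered at $0$. Then $\oint_C|R'(z)|\,|dz|\le2\pi n\max_C|R|$.

*Proof.* Replacing $R(z)$ by $R(rz)$ changes neither side after rescaling the circle, so let $C$ be the unit circle, let $Q_1,Q_2$ have no common zeros, and let $L=\max_C|R|$. The left side is the length of the curve $\theta\mapsto R(e^{i\theta})$. Since $\int_0^{2\pi}|\cos\alpha|\,d\alpha=4$, every $\xi\in\mathbb C$ satisfies $|\xi|=\frac14\int_0^{2\pi}|\mathrm{Re}(e^{-i\alpha}\xi)|\,d\alpha$. Apply this to $\xi=\frac d{d\theta}R(e^{i\theta})$ and exchange integrals: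
$$\oint|R'|\,|dz|=\frac14\int_0^{2\pi}V_\alpha\,d\alpha,\qquad V_\alpha=\int_0^{2\pi}|g_\alpha'(\theta)|\,d\theta,\quad g_\alpha(\theta)=\mathrm{Re}\big(e^{-i\alpha}R(e^{i\theta})\big).$$

We claim that $V_\alpha\le4nL$. This is clear if $g_\alpha$ is constant. Otherwise we count how often $g_\alpha$ takes a real value $c$. For a polynomial $Q$ of degree at most $n$ let $Q^\sharp(z)=z^n\overline{Q(1/\bar z)}$, again a polynomial of degree at most $n$. On $|z|=1$, $Q^\sharp(z)=z^n\overline{Q(z)}$, so $\overline{R}=Q_1^\sharp/Q_2^\sharp$ there, and $Q_2,Q_2^\sharp$ have no zeros there. So $g_\alpha=c$ at $z=e^{i\theta}$ if and only if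
$$e^{-i\alpha}Q_1Q_2^\sharp+e^{i\alpha}Q_1^\sharp Q_2-2c\,Q_2Q_2^\sharp=0 .$$
This polynomial has degree at most $2n$ and is not identically zero, as $g_\alpha$ is not constant. So each value $c$ is taken at most $2n$ times per period. The function $g_\alpha'$ is real analytic, periodic and not identically zero, so it has finitely many zeros per period. They cut the period into intervals on which $g_\alpha$ is strictly monotone. On each of them the integral of $|g_\alpha'|$ is the length of the image interval. So $V_\alpha$ is the sum of these lengths. The image intervals lie in $[-L,L]$, and each $c$ lies in the interior of at most $2n$ of them. Hence $V_\alpha\le2n\cdot2L$. Therefore $\oint|R'||dz|\le\frac14\cdot2\pi\cdot4nL=2\pi nL$. $\square$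

**Step 4: trade $m$ for $n$.** Integration by parts on $|z|=1+\frac1{m+1}$ brings in $R'$ and gains a factor $\frac1{m+1}$:
$$|y^*A^mx|=\Big|\frac1{2\pi i(m+1)}\oint z^{m+1}R'(z)\,dz\Big|\le\frac{(1+\frac1{m+1})^{m+1}}{2\pi(m+1)}\oint|R'(z)|\,|dz|\le\frac{e}{2\pi(m+1)}\cdot2\pi n\,(m+1)=e\,n .$$
The last inequality is Lemma 5 with $\max|R|\le m+1$. Taking the supremum over $x$ and $y$ gives $r_p(A^m)\le\|A^m\|_p\le e\,n$. For $p\in\{1,\infty\}$, $K_{p,n}=1\le e\,n$ anyway. $\square$

## 12. An operator on $\ell_p$ that is not power bounded, and the remaining gap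

The blocks $A_z$ can be put together. Let $1<p<2$ and fix one $\rho\in(0,p-1)$. For each $n\ge2$ let $A^{(n)}$ be the $n\times n$ matrix $A_z$ of Section 7, with $z=z(n)$ chosen as in Step 3 there. Then $\|A^{(n)}\|_p\le\frac{1+\rho}{1-\rho}$, so the $\ell_p$-direct sum $T$ of all the $A^{(n)}$ is a bounded operator on $\ell_p$. For $x=(x^{(n)})_n$ of norm $1$,
$$|[Tx,x]|\le\sum_nr_p(A^{(n)})\|x^{(n)}\|_p^p\le1,$$
so the numerical radius of $T$ is at most $1$. For each $n$, some powers of the block $A^{(n)}$ come arbitrarily close to the flat circulant of size $n$, whose norm is at least its numerical radius and hence at least $\frac14n^{1/p-1/2}$. So $\sup_m\|T^m\|_p=\infty$. For exponents $p>2$ take the adjoint of such an operator on $\ell_q$.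

These notes do not determine the order of growth of $K_{p,n}$ in $n$. What is proved is $\frac14n^{|1/2-1/p|}\le K_{p,n}\le e\,n$ for $p\in(1,\infty)$, and $\sqrt n\le\sup_pK_{p,n}\le e\,n$.
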